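
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The Pisot property does not characterize\\ finite coincidence rank of tile substitutions}


\begin{abstract}
A conjecture on tile substitutions says that a primitive substitution of $\mathbb R^n$ with finite local complexity has finite coincidence rank if and only if its expansion $\Lambda$ has the Pisot property, a condition on the Jordan form of $\Lambda$. We show that finite coincidence rank does imply the Pisot property, but that the converse fails already for $n=2$: there are nonperiodic substitutions of the plane, with disk-like tiles and expansion $\mathrm{diag}(5,2)$, whose coincidence rank is infinite. For nonperiodic substitutions we prove that the coincidence rank is finite exactly when the eigenvalues of the translation action span the dual space, and exactly when a rationality condition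 holds on the $\mathbb Q$-vector space spanned by the return vectors.
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{tile substitution} $\Phi$ of $\mathbb R^n$ consists of finitely many prototiles $T_1,\dots,T_N$, a linear map $\Lambda$ all of whose eigenvalues have modulus $>1$ (the \emph{expansion}), and a rule that replaces each $T_i$ by a finite patch $\Phi(T_i)$ of translated prototiles that tiles $\Lambda T_i$. Inflating and subdividing again and again produces tilings of all of $\mathbb R^n$. Together they form the tiling space $\Omega=\Omega_\Phi$, on which $\mathbb R^n$ acts by translation. We always assume that $\Phi$ is primitive and has finite local complexity (FLC); precise definitions are in Section~\ref{sec:prelim}.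

How close is $(\Omega,\mathbb R^n)$ to a rotation on a compact abelian group? There is a largest factor of this kind, the \emph{maximal equicontinuous factor} $g:\Omega\to\hat{\mathbb T}$, where $\hat{\mathbb T}$ is a torus or solenoid with a Kronecker action of $\mathbb R^n$. The map $g$ is almost everywhere (with respect to Haar measure on $\hat{\mathbb T}$) $m$-to-$1$ for some $m\in\mathbb N\cup\{\infty\}$, and $cr(\Phi):=m$ is the \emph{coincidence rank} of $\Phi$. If it is finite, then a typical tiling is determined by its image in $\hat{\mathbb T}$ up to finitely many choices.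

The factor $\hat{\mathbb T}$ is built from eigenfunctions, and arithmetic restricts these severely. Suppose that $\beta\in(\mathbb R^n)^*$ is the eigenvalue of a continuous eigenfunction and that some tiling in $\Omega$ contains both a tile $\tau$ and its translate $\tau+v$. Then $\beta(\Lambda^kv)$ tends to $0$ modulo $1$ (Lemma~\ref{lem:decay}). In dimension one this reads $\beta v\lambda^k\to0$ modulo $1$, where $\lambda$ is the expansion. It is known that for one-dimensional primitive tile substitutions $cr(\Phi)<\infty$ if and only if $\lambda$ is a Pisot number. In higher dimensions a conjugate $\lambda'$ of an eigenvalue $\lambda$ of $\Lambda$ with $|\lambda'|\ge1$ need not be an obstruction, provided that $\lambda'$ is also realized in $\Lambda$. The following definition makes this precise. Let $J[\lambda,r]$ denote a real Jordan block, of size $r\times r$ if $\lambda$ is real and of size $2r\times2r$, with eigenvalues $\lambda,\bar\lambda$, if it is not; $J[\lambda,r]$ and $J[\bar\lambda,r]$ are identified. It is known that the eigenvalues of $\Lambda$ are algebraic integers.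

\begin{definition}
$\Lambda$ (equivalently $\Phi$) has the \emph{Pisot property} if, whenever $J[\lambda,r]$ occurs in the real Jordan form of $\Lambda$ with multiplicity $k$ and $\lambda'$ is an algebraic conjugate of $\lambda$ with $|\lambda'|\ge1$, the block $J[\lambda',r]$ also occurs with multiplicity $k$.
\end{definition}

\begin{conjecture}[{\cite{PSC}}]\label{conj}
If $\Phi$ is a primitive FLC tile substitution, then $cr(\Phi)<\infty$ if and only if $\Phi$ has the Pisot property.
\end{conjecture}

\subsection{Results}

The conjecture is false. The implication from finite coincidence rank to the Pisot property holds. The converse fails in dimension $2$, the smallest dimension in which it could fail.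

\begin{theorem}\label{thm:A}
For every irrational $c$ there is a nonperiodic primitive FLC tile substitution $\Phi_c$ of $\mathbb R^2$, with tiles that are topological disks, with expansion $\Lambda=\mathrm{diag}(5,2)$ and $cr(\Phi_c)=\infty$. The eigenvalues $5$ and $2$ have no algebraic conjugates other than themselves, so $\Lambda$ has the Pisot property.
\end{theorem}

\begin{theorem}\label{thm:B}
For every primitive FLC tile substitution, $cr(\Phi)<\infty$ implies the Pisot property.
\end{theorem}

What the Pisot property misses is visible on the return vectors. Let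
\[
\Xi=\{v\in\mathbb R^n:\ \tau,\tau+v\in T\text{ for some }T\in\Omega\text{ and some tile }\tau\},\qquad R=\langle\Xi\rangle,\qquad X=\mathbb QR\subset\mathbb R^n .
\]
We call the group $R$ the \emph{return module}. It is finitely generated and $\Lambda R\subset R$ (Lemma~\ref{lem:R}), so $X$ is a finite-dimensional rational vector space on which $\Lambda$ acts. Put $X_{\mathbb R}=X\otimes\mathbb R$, denote the map induced by $\Lambda$ on $X_{\mathbb R}$ again by $\Lambda$, and let $\pi:X_{\mathbb R}\to\mathbb R^n$ be the linear extension of the inclusion $X\subset\mathbb R^n$. If $V$ is a $\Lambda$-invariant subspace of $X_{\mathbb R}$, let $V^{s}$ and $V^{ns}$ be the sums of its real generalized eigenspaces for eigenvalues with $|\lambda|<1$ and with $|\lambda|\ge1$. Let $E\subset(\mathbb R^n)^*$ be the group of eigenvalues of continuous eigenfunctions (defined in \S\ref{ss:mef}), and call $\Phi$ \emph{nonperiodic} if no tiling in $\Omega$ has a nonzero period.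

\begin{theorem}\label{thm:C}
Let $\Phi$ be a nonperiodic primitive FLC tile substitution. The following are equivalent:
\begin{itemize}
\item[(a)] $cr(\Phi)<\infty$;
\item[(b)] $E$ spans $(\mathbb R^n)^*$;
\item[(c)] there is a $\Lambda$-invariant $\mathbb Q$-subspace $Y\subset X$ with $(Y\otimes\mathbb R)^{ns}=\ker\pi\cap X^{ns}$, where $X^{ns}=(X_{\mathbb R})^{ns}$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:D}
Let $\Phi$ be nonperiodic, primitive and FLC, and suppose that every eigenvalue of $\Lambda$ has the same algebraic multiplicity for $\Lambda|_X$ as for $\Lambda$ on $\mathbb R^n$. Then $cr(\Phi)<\infty$ if and only if $\Phi$ has the Pisot property.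
\end{corollary}

\begin{corollary}\label{cor:E}
There is a family $\Phi_c$, $c\in\mathbb R$, of nonperiodic primitive FLC tile substitutions of $\mathbb R^2$ with the same expansion $\mathrm{diag}(5,2)$, the same substitution matrix and the same combinatorics, such that $cr(\Phi_c)<\infty$ if and only if $c\in\mathbb Q$. In particular, no criterion in terms of $\Lambda$ alone can be correct.
\end{corollary}

\subsection{The idea in its smallest case}\label{sec:idea}

Suppose that $2$ is a simple eigenvalue of $\Lambda$ with eigenvector $v$, and that both $v$ and $cv$ lie in the return module. Let $\beta\in E$ and $\alpha=\beta(v)$. Then $2^k\alpha$ and $2^kc\alpha$ tend to $0$ modulo $1$. If a number is close to $\mathbb Z$ but not in $\mathbb Z$, then doubling the number doubles its distance to $\mathbb Z$. So these distances can tend to $0$ only by becoming $0$: for large $k$ both $2^k\alpha$ and $2^kc\alpha$ are integers. Hence $\alpha=0$ or $c\in\mathbb Q$. If $c$ is irrational, every continuous eigenfunction is constant along $\mathbb Rv$, and $g$ collapses whole orbits of that one-parameter group.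

The number $2$ causes no difficulty from the point of view of conjugates. The trouble is that, for irrational $c$, the eigenvalue $2$ occurs once on $\mathbb R^n$ but, because of the two rationally independent vectors $v$ and $cv$, at least twice on $X$. In dimension one with interval tiles this cannot happen: by Perron--Frobenius the expansion is a simple eigenvalue on $X$ (Remark~\ref{rem:dim1}). In the plane there is room. We take a one-dimensional substitution $\theta$ whose matrix has eigenvalues $5$ and $2$ and arrange tiles in columns following $\theta$. The heights of the columns are shifted by a quantity that scales with the \emph{second} eigenvalue $2$, while the vertical direction is expanded by $2$ as well. A common factor $c$ in all the shifts is then a free parameter.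

\section{Preliminaries}\label{sec:prelim}

\subsection{Tilings and substitutions}

A \emph{tile} is a compact subset of $\mathbb R^n$ that is the closure of its nonempty interior, together with a label. Each tile considered here is a translate of exactly one prototile, its \emph{type}. A \emph{tiling} is a set of tiles that cover $\mathbb R^n$ and have pairwise disjoint interiors. Put $\Phi(T_i+v)=\Phi(T_i)+\Lambda v$, and let $\Phi$ act on patches and tilings tile by tile. The \emph{substitution matrix} has as its $(j,i)$ entry the number of tiles of type $j$ in $\Phi(T_i)$; $\Phi$ is \emph{primitive} if some power of this matrix is positive. The space $\Omega$ consists of the tilings all of whose finite patches are translates of subpatches of some $\Phi^k(T_i)$. \emph{FLC} means that, up to translation, only finitely many pairs of intersecting tiles occur in the patches $\Phi^k(T_i)$.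

Let $\delta$ be the largest diameter of a prototile, and choose $\eta>0$ such that every prototile contains a ball of radius $\eta$. The following observation is used repeatedly.
\begin{equation}\label{eq:small}
\text{If a tiling contains both $\tau$ and $\tau+w$ with $|w|<\eta$, then $w=0$.}
\end{equation}
Indeed, if $x$ is the center of an $\eta$-ball in $\tau$, then $x+w$ is an interior point of $\tau$ and of $\tau+w$. So the two tiles coincide, and a nonempty compact set is not invariant under a nonzero translation.

The number of tiles of a tiling that meet a ball of radius $r$ is bounded in terms of $r$, because the interiors of these tiles contain disjoint open $\eta$-balls. Since a ball is connected, any two of these tiles are joined by a chain of successively intersecting tiles that meet the ball. So FLC implies that for each $r$ only finitely many patches of diameter at most $r$ occur in tilings of $\Omega$, up to translation.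

Say that $T$ and $T'$ \emph{agree} on a set $B$ if the same tiles of $T$ and of $T'$ meet $B$. Two tilings are close if, after a small translation of one of them, they agree on a large ball about $0$. If $T,T'$ agree on $B$, then $\Phi(T),\Phi(T')$ agree on $\Lambda B$, since a tile of $\Phi(T)$ meeting $\Lambda B$ lies in $\Phi(\rho)$ for some $\rho\in T$ meeting $B$. For primitive FLC $\Phi$ the following facts are standard. The space $\Omega$ is nonempty, compact and metrizable. The system $(\Omega,\mathbb R^n)$ is minimal; equivalently, for every patch that occurs in some tiling of $\Omega$ there is $r$ such that every ball of radius $r$ in every tiling of $\Omega$ contains a translate of it. The map $\Phi:\Omega\to\Omega$ is continuous, and $\Phi(T-v)=\Phi(T)-\Lambda v$.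

\subsection{Eigenfunctions and the maximal equicontinuous factor}\label{ss:mef}

Write $e(x)=\exp(2\pi\sqrt{-1}\,x)$, and $\|x\|$ for the distance from $x\in\mathbb R$ to $\mathbb Z$. A \emph{continuous eigenfunction with eigenvalue} $\beta\in(\mathbb R^n)^*$ is a continuous map $\chi:\Omega\to S^1$ with
\[
\chi(T-v)=e(\beta(v))\,\chi(T)\qquad(T\in\Omega,\ v\in\mathbb R^n).
\]

The factor $\hat{\mathbb T}$ is a compact abelian group; let $\nu$ be its Haar probability measure. There is a continuous homomorphism $\iota:\mathbb R^n\to\hat{\mathbb T}$ with dense image and $g(T-v)=g(T)+\iota(v)$. If $\zeta$ is a character of $\hat{\mathbb T}$, then $\zeta\circ g$ is a continuous eigenfunction, with eigenvalue $\beta\in E$ given by $\zeta(\iota(v))=e(\beta(v))$. Conversely, by maximality, every continuous eigenfunction factors through $g$. As characters separate points, $g(T)=g(T')$ if and only if all continuous eigenfunctions agree at $T$ and $T'$.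

\begin{lemma}\label{lem:decay}
If $\beta\in E$ and $v\in R$, then $\|\beta(\Lambda^kv)\|\to0$ as $k\to\infty$.
\end{lemma}

\begin{proof}
The set of $v$ with this property is a group, so let $v\in\Xi$, with $\tau,\tau+v\in T$. After a translation, $\tau$ contains a ball about $0$. Both $T$ and $T-v$ contain $\tau$, so $\Phi^k(T)$ and $\Phi^k(T-v)=\Phi^k(T)-\Lambda^kv$ both contain the patch $\Phi^k(\tau)$. It covers $\Lambda^k\tau$, hence balls about $0$ whose radii tend to infinity. If $\chi$ is a continuous eigenfunction for $\beta$, uniform continuity gives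
\[
|e(\beta(\Lambda^kv))-1|=|\chi(\Phi^k(T)-\Lambda^kv)-\chi(\Phi^k(T))|\to0.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:span}
If $E$ does not span $(\mathbb R^n)^*$, then every fiber of $g$ is infinite, so $cr(\Phi)=\infty$.
\end{lemma}

\begin{proof}
Choose $v\ne0$ with $\beta(v)=0$ for all $\beta\in E$. For every $t\in\mathbb R$ all characters of $\hat{\mathbb T}$ take the value $1$ at $\iota(tv)$, so $\iota(tv)=0$ and $g(T-tv)=g(T)$. If $0<t<t'$ and $t'|v|<\eta$, then $T-tv\ne T-t'v$: otherwise $(t'-t)v$ would be a nonzero period of $T$ shorter than $\eta$, contrary to \eqref{eq:small}. So the fiber of $T$ contains infinitely many tilings.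
\end{proof}

\section{The counterexample}\label{sec:example}

\subsection{Columns with shifted heights}

On the alphabets $\{a,b\}$ and $\{0,1\}$ consider the substitutions
\[
\theta(a)=aaaab,\quad\theta(b)=aabbb,\qquad\qquad \psi(0)=01,\quad\psi(1)=00 .
\]
The matrix of $\theta$, whose columns count the letters of $\theta(a)$ and $\theta(b)$, is $\left(\begin{smallmatrix}4&2\\1&3\end{smallmatrix}\right)$. Its eigenvalues are $5$ and $2$, and $(1,-2)$ is a left eigenvector for $2$. Fix $c\in\mathbb R$, put $\omega(a)=c$, $\omega(b)=-2c$, and extend $\omega$ additively to words. Then $\omega(\theta(a))=4c-2c$ and $\omega(\theta(b))=2c-6c$, so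
\begin{equation}\label{eq:weights}
\omega(\theta(i))=2\,\omega(i)\qquad(i=a,b).
\end{equation}

We want tiles of width and vertical height $1$, arranged in columns labeled by $a$ and $b$, such that a step to the right from a column of label $i$ raises the rows by $\omega(i)$. By \eqref{eq:weights} these rises are compatible with vertical expansion by $2$. With straight-sided tiles, however, the union of the small tiles would not be the expanded large tile if $c\ne0$ (Figure~\ref{fig:patch}). We therefore bound the tiles by graphs of functions that are adapted to the substitution.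

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \y in {0,1,2} {\draw (0,\y)--(4,2+\y)--(5,1+\y);}
\foreach \x/\h in {0/0,1/0.5,2/1,3/1.5,4/2,5/1} {\draw (\x,\h)--(\x,\h+2);}
\draw[dashed,thick] (0,0)--(5,1)--(5,3)--(0,2)--cycle;
\foreach \x/\h in {0.5/0.75,1.5/1.25,2.5/1.75,3.5/2.25} {
 \node at (\x,\h) {\small $a,e_1$};
 \node at (\x,\h+1) {\small $a,e_2$};}
\node at (4.5,2) {\small $b,e_1$};
\node at (4.5,3) {\small $b,e_2$};
\end{tikzpicture}
\caption{Solid lines: the ten tiles of $\Phi_c(Q_{a,e})$ for $c=\frac12$, with every curved edge replaced by its chord. The columns spell $\theta(a)=aaaab$ and the rows spell $\psi(e)=e_1e_2$. Dashed lines: the expanded tile $\Lambda Q_{a,e}$, with its two curves also replaced by chords. The two outlines have the same four corners but differ in between; the curves $f_a,f_b$ are chosen so that the true outlines coincide.}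
\label{fig:patch}
\end{figure}

\begin{lemma}
There are unique continuous $f_a,f_b:[0,1]\to\mathbb R$ with $f_i(0)=0$, $f_i(1)=\omega(i)$ such that, with $\theta(i)=i_1\cdots i_5$,
\begin{equation}\label{eq:curves}
2f_i\Bigl(\frac{j-1+t}{5}\Bigr)=\omega(i_1\cdots i_{j-1})+f_{i_j}(t)\qquad(1\le j\le5,\ 0\le t\le1).
\end{equation}
\end{lemma}

\begin{proof}
Given continuous $(f_a,f_b)$ with these boundary values, let the right side of \eqref{eq:curves}, divided by $2$, define a new pair. At the junction of the $j$-th and the $(j+1)$-st subinterval both formulas give $\frac12\omega(i_1\cdots i_j)$, because $f_{i_j}(1)=\omega(i_j)$ and $f_{i_{j+1}}(0)=0$. So the new pair is well defined and continuous. Its values at $0$ and $1$ are $0$ and $\frac12\omega(\theta(i))=\omega(i)$, by \eqref{eq:weights}. The operator contracts the sup-norm by the factor $\frac12$ on a nonempty complete metric space, so it has exactly one fixed point.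
\end{proof}

For $i\in\{a,b\}$ and $e\in\{0,1\}$ define the prototile
\[
Q_{i,e}=\{(x,y):0\le x\le1,\ f_i(x)\le y\le f_i(x)+1\}\quad\text{with label }(i,e).
\]
The shear $(x,y)\mapsto(x,y-f_i(x))$ maps it homeomorphically onto the unit square, so it is a topological disk. Let $\Lambda=\mathrm{diag}(5,2)$. Then
\[
\Lambda Q_{i,e}=\{0\le x\le5,\ 2f_i(x/5)\le y\le2f_i(x/5)+2\}.
\]
By \eqref{eq:curves}, for $1\le j\le5$ and $1\le k\le2$ the part with $j-1\le x\le j$ and $2f_i(x/5)+k-1\le y\le2f_i(x/5)+k$ is a translate of $Q_{i_j,e_k}$, for every choice of the label $e_k$. So with $\psi(e)=e_1e_2$ we obtain a tile substitution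
\[
\Phi_c(Q_{i,e})=\bigl\{Q_{i_j,e_k}+\bigl(j-1,\ \omega(i_1\cdots i_{j-1})+k-1\bigr):1\le j\le5,\ 1\le k\le2\bigr\}.
\]
Its matrix is the Kronecker product of the matrices of $\theta$, which is positive, and of $\psi$, whose square is positive. So $\Phi=\Phi_c$ is primitive. The labels $0,1$ serve only to destroy vertical periods.

\subsection{The tilings \texorpdfstring{$T_{u,w}$}{T(u,w)} and finite local complexity}

If a tile $\tau$ is the translate $Q_{i,e}+v$ of a prototile, we call $v$ its \emph{position}. For a word $u$ over $\{a,b\}$, finite (indexed from $0$) or bi-infinite, let $\sigma_u(0)=0$ and $\sigma_u(j+1)-\sigma_u(j)=\omega(u_j)$. For a finite or bi-infinite word $w$ over $\{0,1\}$ let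
\[
T_{u,w}=\{Q_{u_j,w_k}+(j,\sigma_u(j)+k)\},
\]
where $j,k$ run through the index sets of $u,w$. We refer to the tile at position $(j,\sigma_u(j)+k)$ as the $(j,k)$ tile, in column $j$ and row $k$. The function $F_u(x)=\sigma_u(j)+f_{u_j}(x-j)$ for $x\in[j,j+1]$ is well defined and continuous, and the $(j,k)$ tile is $\{j\le x\le j+1,\ F_u(x)+k\le y\le F_u(x)+k+1\}$. Thus the shear $(x,y)\mapsto(x,y-F_u(x))$ turns $T_{u,w}$ into an array of unit squares. In particular, $T_{u,w}$ is a tiling of $\mathbb R^2$ if $u,w$ are bi-infinite.

For bi-infinite $u$ let $\theta(u)$ be indexed so that $\theta(u_0)$ starts at $0$, and similarly for $\psi(w)$. By \eqref{eq:weights}, $\sigma_{\theta(u)}(5j)=2\sigma_u(j)$. So, for finite as for bi-infinite words, $\Phi$ replaces the $(j,k)$ tile of $T_{u,w}$ by the tiles of $T_{\theta(u),\psi(w)}$ in columns $5j,\dots,5j+4$ and rows $2k,2k+1$, and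
\[
\Phi(T_{u,w})=T_{\theta(u),\psi(w)};\qquad\text{in particular}\quad \Phi^m(Q_{i,e})=T_{\theta^m(i),\psi^m(e)} .
\]
Two consequences follow. First, since every pair of tiles of a tiling $T\in\Omega$ occurs, up to translation, in some $\Phi^m(Q_{i,e})$,
\begin{equation}\label{eq:positions}
\text{the difference of the positions of two tiles of one $T\in\Omega$ lies in }\mathbb Z\times(\mathbb Z+c\,\mathbb Z).
\end{equation}
Second, $\Phi$ has FLC. Indeed, in the sheared picture two tiles $(j,k)$ and $(j',k')$ intersect only if $|j-j'|\le1$ and $|k-k'|\le1$. Two distinct intersecting tiles therefore have relative position $(0,\pm1)$ or $\pm(1,\omega(l)+\kappa)$ with $l\in\{a,b\}$, $\kappa\in\{-1,0,1\}$, and these are finitely many possibilities.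

\subsection{A tiling without periods}

Since $\theta(b)$ ends in $b$ and $\theta(a)$ begins with $a$, there is a bi-infinite word $u$ with $\theta(u)=u$, $u_{-1}=b$, $u_0=a$. Since $\psi^2(0)=0100$ begins and ends with $0$, there is a bi-infinite word $w$ with $\psi^2(w)=w$, $w_{-1}=w_0=0$. Put $T^*=T_{u,w}$; then $\Phi^2(T^*)=T^*$.

To see that $T^*\in\Omega$, consider the seed patch formed by the tiles $(j,k)$ of $T^*$ with $j,k\in\{-1,0\}$. The word $ba$ occurs in $\theta^2(a)$ and $00$ occurs in $\psi^2(0)$, so a translate of the seed occurs in $T_{\theta^2(a),\psi^2(0)}=\Phi^2(Q_{a,0})$. The point $0=(0,F_u(0))$ lies in the interior of the region covered by the seed, so the patches $\Phi^{2m}(\text{seed})\subset T^*$ exhaust $T^*$. A translate of each of them occurs in $\Phi^{2m+2}(Q_{a,0})$.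

\begin{lemma}\label{lem:nonper}
For every $c\in\mathbb R$, no tiling in $\Omega_{\Phi_c}$ has a nonzero period.
\end{lemma}

\begin{proof}
Suppose $T^*-v=T^*$ with $v=(v_1,v_2)$. All positions have integer first coordinates, and columns go to columns, so $v_1\in\mathbb Z$ and $u_{j+v_1}=u_j$ for all $j$.

Assume $v_1\ne0$ and put $p=|v_1|$. Use the weights for $c=1$, that is $a\mapsto1$, $b\mapsto-2$, and let $\sigma^1$ be the partial sums of $u$ for them. If $S$ is the total weight of a period of length $p$, then $\sigma^1(N)=SN/p+O(1)$. But $u_0u_1\cdots$ begins with $\theta^k(a)$, so $\sigma^1(5^k)=2^k$ by \eqref{eq:weights}. Dividing by $5^k$ gives $S=0$, and then $2^k=O(1)$, a contradiction. So $v_1=0$.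

Then $v_2\in\mathbb Z$, and $v_2$ is a period of $w$. Assume $v_2\ne0$. The right half $z=z_0z_1\cdots$ of $w$ is the limit of the words $\psi^m(0)$, hence $\psi(z)=z$, which means $z_{2k}=0$ and $z_{2k+1}=1-z_k$. It is purely periodic; let $q$ be its least period. If $q$ is odd, then $z_1=1-z_0=1$ but $z_{1+q}=0$, a contradiction. If $q$ is even, then
\[
z_{k+q/2}=1-z_{2k+q+1}=1-z_{2k+1}=z_k ,
\]
contradicting the minimality of $q$. So $v=0$.

If some $T\in\Omega$ had a nonzero period $v$, then so would all tilings in its orbit closure, which is $\Omega$ by minimality. But $T^*$ does not.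
\end{proof}

\subsection{Eigenvalues of \texorpdfstring{$\Phi_c$}{Phi}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $c\notin\mathbb Q$ and $\beta=(\alpha_1,\alpha_2)\in E$. We use that
\begin{equation}\label{eq:doubling}
\|2^kx\|\to0\quad\Longrightarrow\quad 2^kx\in\mathbb Z\text{ for all large }k ,
\end{equation}
because $\|2y\|=2\|y\|$ whenever $\|y\|<\frac14$.

\emph{Vertical returns.} Since $w_0=w_2=0$, the $(0,0)$ and $(0,2)$ tiles of $T^*$ are translates of each other, so $(0,2)\in\Xi$. By Lemma~\ref{lem:decay}, $\|2^{k+1}\alpha_2\|\to0$, so $2^k\alpha_2\in\mathbb Z$ for large $k$ by \eqref{eq:doubling}.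

\emph{Horizontal returns.} Since $u_0=u_1=a$, the $(0,0)$ and $(1,0)$ tiles give $(1,c)\in\Xi$. By Lemma~\ref{lem:decay}, $x_k:=5^k\alpha_1+2^k\alpha_2c$ satisfies $\|x_k\|\to0$. The unknown $\alpha_1$ is eliminated by
\[
x_{k+1}-5x_k=-3\cdot2^k\alpha_2c .
\]
The left side tends to $0$ modulo $1$, so \eqref{eq:doubling} gives $3\cdot2^k\alpha_2c\in\mathbb Z$ for large $k$.

If $\alpha_2\ne0$, then for large $k$ both $2^k\alpha_2$ and $3c\cdot2^k\alpha_2$ are integers and the first is nonzero, so $c\in\mathbb Q$, a contradiction. Hence $\alpha_2=0$ for every $\beta\in E$. So $E\subset\mathbb R\times\{0\}$ does not span, and $cr(\Phi_c)=\infty$ by Lemma~\ref{lem:span}. The remaining properties of $\Phi_c$ were established above; nonperiodicity is Lemma~\ref{lem:nonper}.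
\end{proof}

For rational $c$ the obstruction is absent.

\begin{lemma}\label{lem:rational}
If $c=p/q$ with $p,q\in\mathbb Z$, $q\ge1$, then $(1,0),(0,q)\in E$. So $E$ spans $(\mathbb R^2)^*$.
\end{lemma}

\begin{proof}
Let $\beta=(1,0)$ or $\beta=(0,q)$. For $T\in\Omega$ put $\chi(T)=e(-\beta(v))$, where $v$ is the position of a tile of $T$. By \eqref{eq:positions}, differences of positions in $T$ lie in $\mathbb Z\times\frac1q\mathbb Z$, so $\chi(T)$ does not depend on the choice of the tile. Clearly $\chi(T-v')=e(\beta(v'))\chi(T)$. If $T_m\to T$, then for suitable $y_m\to0$ the tilings $T_m-y_m$ and $T$ share a tile for all large $m$, so $\chi(T_m)=e(-\beta(y_m))\chi(T)\to\chi(T)$.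
\end{proof}

That spanning of $E$ implies $cr(\Phi_c)<\infty$ is part of Theorem~\ref{thm:C}; with it, Corollary~\ref{cor:E} will follow.

\section{The return module}\label{sec:module}

From now on $\Phi$ is an arbitrary primitive FLC tile substitution. The argument for $\Phi_c$ used two return vectors. The general version uses all of $R$ and replaces \eqref{eq:doubling} by the splitting of $X_{\mathbb R}$ into a contracted and a non-contracted part.

\begin{lemma}\label{lem:R}
$R$ is finitely generated, $\Lambda R\subset R$, and $R$ spans $\mathbb R^n$.
\end{lemma}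

\begin{proof}
Choose a point in each prototile, hence, by translation, in each tile. Any two tiles of a tiling are joined by a chain of successively intersecting tiles. So the group generated by the differences of chosen points within tilings of $\Omega$ is generated by the differences belonging to intersecting pairs, of which there are finitely many by FLC. This finitely generated abelian group contains $\Xi$, so $R$ is finitely generated.

If $\tau,\tau+v\in T$ and $\rho\in\Phi(\tau)$, then $\rho,\rho+\Lambda v\in\Phi(T)\in\Omega$. Hence $\Lambda\Xi\subset\Xi$.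

If $R$ lay in a hyperplane, all translates of a given tile within one tiling would stay within bounded distance of a hyperplane. But every sufficiently large ball contains such a translate.
\end{proof}

The restriction $\Lambda|_X$ is injective on a finite-dimensional space, hence invertible. By Lemma~\ref{lem:R}, $\pi:X_{\mathbb R}\to\mathbb R^n$ is onto, and $\pi\Lambda=\Lambda\pi$. Write $X_{\mathbb R}=X^s\oplus X^{ns}$. If $x\in X^s$, then $\Lambda^k\pi(x)=\pi(\Lambda^kx)\to0$, and since $\Lambda$ is expanding on $\mathbb R^n$, this forces
\begin{equation}\label{eq:piXs}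
\pi(X^s)=0 .
\end{equation}

Dually, let $X^*=\mathrm{Hom}_{\mathbb Q}(X,\mathbb Q)\subset X^*_{\mathbb R}=\mathrm{Hom}_{\mathbb Q}(X,\mathbb R)$, and identify $X^*_{\mathbb R}$ with the dual of $X_{\mathbb R}$. Let $M^*\ell=\ell\circ\Lambda$, and split $X^*_{\mathbb R}=W^s\oplus W^{ns}$ according to the moduli of the eigenvalues of $M^*$; use the superscripts $s,ns$ also for $M^*$-invariant subspaces. Then
\[
W^s=\{\ell:\ell\circ\Lambda^k\to0\}=\mathrm{Ann}(X^{ns}),\qquad W^{ns}=\mathrm{Ann}(X^s).
\]
For $\beta\in(\mathbb R^n)^*$ let $j(\beta)=\beta\circ\pi\in X^*_{\mathbb R}$, that is, the restriction of $\beta$ to $X$. Since $\pi$ is onto, $j$ is injective with image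
\[
U:=j((\mathbb R^n)^*)=\mathrm{Ann}(\ker\pi)\subset W^{ns},
\]
the inclusion being \eqref{eq:piXs}. With $\Lambda^{\!\top}\beta=\beta\circ\Lambda$ we have $j(\Lambda^{\!\top}\beta)=M^*j(\beta)$.

The next lemma says that an eigenvalue is a \emph{rational} functional on $X$ up to a part that decays.

\begin{lemma}\label{lem:p}
(i) $X^*\cap W^s=0$.
(ii) If $\beta\in E$, then $j(\beta)=p_\beta+s_\beta$ with unique $p_\beta\in X^*$ and $s_\beta\in W^s$. Moreover $\Lambda^{\!\top}\beta\in E$ and $p_{\Lambda^{\!\top}\beta}=p_\beta\circ\Lambda$.
\end{lemma}

\begin{proof}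
(i) Let $q\in X^*\cap W^s$. After multiplication by a positive integer, $q$ is integral on $R$. On a basis of $R$ the integers $q(\Lambda^k\,\cdot\,)$ tend to $0$, so they vanish for large $k$. Then $q\circ\Lambda^k=0$ on $X$, and $q=0$ because $\Lambda|_X$ is invertible.

(ii) Rounding the values of $j(\beta)\circ\Lambda^k$ on a basis of $R$ to nearest integers, write $j(\beta)\circ\Lambda^k=m_k+\varepsilon_k$ on $R$ with $m_k\in\mathrm{Hom}(R,\mathbb Z)$. By Lemma~\ref{lem:decay}, $\varepsilon_k\to0$. The homomorphism
\[
m_{k+1}-m_k\circ\Lambda=\varepsilon_k\circ\Lambda-\varepsilon_{k+1}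
\]
is integral and tends to $0$, so it vanishes for $k\ge k_0$. Hence $\varepsilon_{k_0}\circ\Lambda^l=\varepsilon_{k_0+l}\to0$ as $l\to\infty$; that is, $\varepsilon_{k_0}$, extended linearly to $X$, belongs to $W^s$. Now take $p_\beta=m_{k_0}\circ\Lambda^{-k_0}$ and $s_\beta=\varepsilon_{k_0}\circ\Lambda^{-k_0}$. Uniqueness is (i). If $\chi$ is an eigenfunction for $\beta$, then
\[
\chi(\Phi(T-v))=\chi(\Phi(T)-\Lambda v)=e(\beta(\Lambda v))\,\chi(\Phi(T)),
\]
so $\chi\circ\Phi$ has eigenvalue $\Lambda^{\!\top}\beta$. Since $j(\Lambda^{\!\top}\beta)=p_\beta\circ\Lambda+s_\beta\circ\Lambda$, uniqueness gives the last formula.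
\end{proof}

\begin{lemma}\label{lem:P}
If $E$ spans $(\mathbb R^n)^*$, then $P:=\mathrm{span}_{\mathbb Q}\{p_\beta:\beta\in E\}\subset X^*$ is $M^*$-invariant and $(P_{\mathbb R})^{ns}=U$, where $P_{\mathbb R}=P\otimes\mathbb R$.
\end{lemma}

\begin{proof}
Invariance is Lemma~\ref{lem:p}(ii). Therefore $(P_{\mathbb R})^{ns}=P_{\mathbb R}\cap W^{ns}$ is the projection of $P_{\mathbb R}$ to $W^{ns}$ along $W^s$. Since $p_\beta=j(\beta)-s_\beta$, this projection sends $p_\beta$ to $j(\beta)$, so its image is $\mathrm{span}_{\mathbb R}\,j(E)=U$.
\end{proof}

\begin{example}\label{ex:fib}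
For the Fibonacci substitution $a\mapsto ab$, $b\mapsto a$ with interval tiles of lengths $\lambda=\frac{1+\sqrt5}2$ and $1$ we have $X=\mathbb Q(\sqrt5)$ and $\Lambda=\lambda$. The functional $p(x)=(x-x')/\sqrt5$, with $x'$ the Galois conjugate of $x$, is rational: $p(x_0+x_1\lambda)=x_1$ for $x_0,x_1\in\mathbb Q$. It splits as $p=j(1/\sqrt5)+s$ with $s(x)=-x'/\sqrt5$, and $s\circ\Lambda^k=(\lambda')^ks\to0$. On the vector between the left endpoints of two tiles of one tiling, $p$ is an integer: up to sign, the number of long tiles in between. Section~\ref{sec:C} turns such functionals $p$ into eigenfunctions.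
\end{example}

\begin{example}\label{ex:family}
For $\Phi_c$ the module $R$ contains $(1,c)$, $(0,2)$ and $\Lambda(1,c)-2(1,c)=(3,0)$, and $R\subset\mathbb Z\times(\mathbb Z+c\mathbb Z)$ by \eqref{eq:positions}.

If $c\notin\mathbb Q$, then $X$ has the basis $(1,0),(0,1),(0,c)$, on which $\Lambda$ acts as $\mathrm{diag}(5,2,2)$; here $X^{ns}=X_{\mathbb R}$. In the corresponding coordinates of $X_{\mathbb R}=\mathbb R^3$, $\pi(x,y,z)=(x,y+cz)$, and $\ker\pi$ is spanned by $(0,-c,1)$, a line of irrational slope in the $2$-eigenspace. It is not of the form $Y\otimes\mathbb R$, so condition (c) of Theorem~\ref{thm:C} fails. The eigenvalue $2$ has multiplicity $2$ on $X$ and multiplicity $1$ on $\mathbb R^2$.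

If $c\in\mathbb Q$, then $X=\mathbb Q^2$ and $\pi$ is an isomorphism, so (c) holds with $Y=0$.
\end{example}

\section{Finite coincidence rank implies the Pisot property}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $cr(\Phi)<\infty$. By Lemma~\ref{lem:span}, $E$ spans $(\mathbb R^n)^*$, so Lemma~\ref{lem:P} applies. Let $B=M^*|_P$, a linear map of a rational vector space. The isomorphism $j$ conjugates $\Lambda^{\!\top}$ to $M^*|_U$, and $U=(P_{\mathbb R})^{ns}$. So the complex Jordan blocks of $\Lambda^{\!\top}$, which are those of $\Lambda$, are exactly the Jordan blocks of $B$ with eigenvalue of modulus $\ge1$.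

Let $\lambda,\lambda'$ be algebraically conjugate. Represent $B$ by a rational matrix. The isomorphism $\mathbb Q(\lambda)\to\mathbb Q(\lambda')$ that takes $\lambda$ to $\lambda'$ carries the minors of $(B-\lambda)^r$ to those of $(B-\lambda')^r$, so $\dim\ker(B-\lambda)^r=\dim\ker(B-\lambda')^r$ for all $r$. These dimensions determine the number of blocks of each size, so $B$ has equally many $r$-blocks at $\lambda$ and at $\lambda'$. If $|\lambda|,|\lambda'|\ge1$, the same therefore holds for $\Lambda$. Finally, the multiplicity of the real block $J[\lambda,r]$ equals the number of complex $r$-blocks at $\lambda$, whether or not $\lambda$ is real. This is the Pisot property.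
\end{proof}

\section{The classification}\label{sec:C}

We prove Theorem~\ref{thm:C}. The implication (a)$\Rightarrow$(b) is Lemma~\ref{lem:span}.

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(c)}]
Take $P$ from Lemma~\ref{lem:P} and let $Y\subset X$ be the common kernel of the functionals in $P$. It is $\Lambda$-invariant, because $P$ is $M^*$-invariant, and $Y\otimes\mathbb R=\mathrm{Ann}(P_{\mathbb R})$. Now $P_{\mathbb R}=(P_{\mathbb R})^s\oplus U$, and $(P_{\mathbb R})^s\subset W^s$ vanishes on $X^{ns}$. So an element of $X^{ns}$ lies in $Y\otimes\mathbb R$ if and only if it is annihilated by $U$, that is, if and only if it lies in $\ker\pi$.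
\end{proof}

The rest of this section proves (c)$\Rightarrow$(a). The plan is as follows. Condition (c) supplies many rational functionals $p=j(\beta)+s$ on $X$ with $s\in W^s$. Such a $p$ is nearly an eigenvalue, and the decaying error $s$ is corrected by a convergent series along the hierarchy of supertiles (\S\S\ref{ss:setup}--\ref{ss:eigen}). The resulting eigenfunctions force the tiles that occur in one fiber of $g$ into a locally finite set (\S\ref{ss:discrete}). So, uniformly over the fibers, only boundedly many tiles of a fiber contain the origin. Finally we apply powers of $\Phi^{-1}$, which move differences between tilings of a fiber close to the origin, where they become differences between single tiles (\S\S\ref{ss:boundary}--\ref{ss:count}).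

\subsection{Set-up}\label{ss:setup}

\emph{Powers.} For $k\ge1$, $\Omega_{\Phi^k}$ is a nonempty closed translation-invariant subset of $\Omega_\Phi$, hence equal to it by minimality. So $g,E,cr,\Xi$ and $X$ do not change if $\Phi$ is replaced by a power. The $s/ns$-splittings do not change either, and (c) persists. We may thus assume that the substitution matrix is positive.

\emph{Invertibility.} Since $\Phi$ is nonperiodic, it is injective on $\Omega$, by Solomyak's theorem \cite{Sol}, stated there for translationally finite self-affine tilings. The set $\Phi(\Omega)$ is nonempty, closed, and translation invariant, because $\Phi(T)-v=\Phi(T-\Lambda^{-1}v)$; so it equals $\Omega$, and $\Phi$ is a homeomorphism of $\Omega$. This is where nonperiodicity is used, and injectivity does require it: if $T=\Phi(S)$ has a period $w\ne0$, then $\Phi(S-\Lambda^{-1}w)=\Phi(S)$, so injectivity would give $S$ the period $\Lambda^{-1}w$, and repeating this would produce arbitrarily short nonzero periods, contrary to \eqref{eq:small}.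

\emph{Functionals.} Let $Y$ be as in (c) and let $P\subset X^*$ be the space of rational functionals that vanish on $Y$. It is $M^*$-invariant, and $P_{\mathbb R}=\mathrm{Ann}(Y\otimes\mathbb R)$. So $(P_{\mathbb R})^{ns}$ consists of the functionals that vanish on $X^s$ and on $Y\otimes\mathbb R$, or equivalently on $X^s$ and on $(Y\otimes\mathbb R)^{ns}=\ker\pi\cap X^{ns}$. By \eqref{eq:piXs}, $X^s+(\ker\pi\cap X^{ns})=\ker\pi$, so $(P_{\mathbb R})^{ns}=\mathrm{Ann}(\ker\pi)=U$. With $P^s=P_{\mathbb R}\cap W^s$ we have
\[
P_{\mathbb R}=U\oplus P^s,\qquad\text{and we write}\quad p=j(\beta_p)+s_p\quad(p\in P).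
\]

\emph{Control points.} To measure positions compatibly with $\Phi$, choose for each $i$ a tile of type $1$ in $\Phi(T_i)$; it exists by positivity. This defines a map $\gamma$ on tiles with $\gamma(\tau)\in\Phi(\tau)$ and $\gamma(\tau+v)=\gamma(\tau)+\Lambda v$. The compact sets $\Lambda^{-k}\gamma^k(\tau)\subset\tau$ decrease and their diameters tend to $0$. Let $\xi(\tau)$ be their common point. Then
\[
\xi(\tau)\in\tau,\qquad\xi(\tau+v)=\xi(\tau)+v,\qquad\Lambda\xi(\tau)=\xi(\gamma(\tau)).
\]
Let $G$ be the group generated by all $\xi(\tau)-\xi(\tau')$ with $\tau,\tau'$ in a common $T\in\Omega$. Then $R\subset G$. Also $\Lambda G\subset R$, because $\gamma(\tau)$ and $\gamma(\tau')$ have the same type and lie in $\Phi(T)$. Since $\Lambda|_X$ is invertible, $G\subset\Lambda^{-1}R\subset X$. So $G$ is finitely generated and spans $X$ over $\mathbb Q$. Let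
\[
L=\{p\in P:p(G)\subset\mathbb Z\}.
\]
This is the intersection of the lattice $\mathrm{Hom}(G,\mathbb Z)\subset X^*_{\mathbb R}$ with the rational subspace $P_{\mathbb R}$, hence a lattice in $P_{\mathbb R}$.

\subsection{Addresses and the correction term}

Let $\tau\in T\in\Omega$. Put $\tau^{(0)}=\tau$, and let $\tau^{(k+1)}$ be the tile of $\Phi^{-k-1}T$ with $\tau^{(k)}\in\Phi(\tau^{(k+1)})$. It is unique, because $\Phi(\rho)$ and $\Phi(\rho')$ cover sets with disjoint interiors when $\rho\ne\rho'$. Put
\[
d_k=\xi(\tau^{(k)})-\Lambda\xi(\tau^{(k+1)})=\xi(\tau^{(k)})-\xi(\gamma(\tau^{(k+1)})).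
\]
This is a difference of control points within the patch $\Phi(\tau^{(k+1)})$, so the \emph{digit} $d_k$ belongs to a finite set $F\subset G$ that depends only on $\Phi$ and $\gamma$. Telescoping,
\begin{equation}\label{eq:address}
\xi(\tau)=\sum_{k<K}\Lambda^kd_k+\Lambda^K\xi(\tau^{(K)}).
\end{equation}
Fix a norm on $P_{\mathbb R}$. For $s\in P^s$ define
\[
h_s(\tau,T)=\sum_{k\ge0}s(\Lambda^kd_k).
\]
Since $M^*$ has spectral radius $<1$ on $W^s$, there are $C_0$ and $\rho<1$ with $|s(\Lambda^kd)|\le C_0\rho^k\|s\|$ for $d\in F$. So the series converges, it is linear in $s$, and $|h_s|\le H\|s\|$ for a constant $H$. Since $(\tau-v)^{(k)}=\tau^{(k)}-\Lambda^{-k}v$, the digits $d_k$, and hence $h_s$, do not change when $\tau$ and $T$ are both translated by $-v$.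

\begin{lemma}\label{lem:cocycle}
For $\tau,\tilde\tau\in T\in\Omega$ and $s\in P^s$: $\ h_s(\tau,T)-h_s(\tilde\tau,T)=s(\xi(\tau)-\xi(\tilde\tau))$.
\end{lemma}

\begin{proof}
Let $\tilde d_k$ be the digits of $\tilde\tau$, and let $x_K=\xi(\tau^{(K)})-\xi(\tilde\tau^{(K)})\in G$. By \eqref{eq:address},
\begin{equation}\label{eq:diff}
\xi(\tau)-\xi(\tilde\tau)=\sum_{k<K}\Lambda^k(d_k-\tilde d_k)+\Lambda^Kx_K ,
\end{equation}
so $x_K=\Lambda^{-K}(\xi(\tau)-\xi(\tilde\tau))-\sum_{k<K}\Lambda^{k-K}(d_k-\tilde d_k)$ is bounded in $\mathbb R^n$ uniformly in $K$, since $\Lambda^{-1}$ has spectral radius $<1$. Each $x_K$ is a difference of control points in one tiling of $\Omega$, so by FLC the vectors $x_K$ take only finitely many values. Hence $s(\Lambda^Kx_K)\to0$. Applying $s$ to \eqref{eq:diff}, all of whose terms lie in $X$, and letting $K\to\infty$ gives the claim.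
\end{proof}

FLC is essential here: boundedness in $\mathbb R^n$ alone says nothing about $s(x_K)$, because $s$ is defined on $X$ and does not extend to a linear functional on $\mathbb R^n$ unless $s\in U\cap W^s=0$.

\subsection{Eigenfunctions}\label{ss:eigen}

\begin{lemma}\label{lem:eigen}
For $p\in L$ the function
\[
\chi_p(T)=e\bigl(-\beta_p(\xi(\tau))-h_{s_p}(\tau,T)\bigr),\qquad\tau\in T,
\]
does not depend on $\tau$ and is a continuous eigenfunction with eigenvalue $\beta_p$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cocycle}, replacing $\tau$ by $\tilde\tau\in T$ changes $\beta_p(\xi(\tau))+h_{s_p}(\tau,T)$ by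
\[
(j(\beta_p)+s_p)(\xi(\tilde\tau)-\xi(\tau))=p(\xi(\tilde\tau)-\xi(\tau))\in\mathbb Z .
\]
Computing $\chi_p(T-v)$ with the tile $\tau-v$ gives $\chi_p(T-v)=e(\beta_p(v))\chi_p(T)$.

For continuity let $T_m\to T$. By the eigenfunction equation we may translate $T_m$ by vectors tending to $0$, and so assume that $T_m$ and $T$ agree on balls about $0$ with radii tending to infinity. We claim that then so do $\Phi^{-1}T_m$ and $\Phi^{-1}T$. By continuity of $\Phi^{-1}$ there are $y_m\to0$ such that $\Phi^{-1}T_m-y_m$ and $\Phi^{-1}T$ agree on balls with radii tending to infinity. Applying $\Phi$, we see that for large $m$ a tile of $T$ containing $0$ belongs both to $T_m-\Lambda y_m$ and to $T_m$. Call it $\tau_0$. Then $T_m$ contains $\tau_0$ and $\tau_0+\Lambda y_m$, and \eqref{eq:small} gives $y_m=0$ for large $m$. This proves the claim. By iteration, for each $k$ the tilings $\Phi^{-k}T_m$ and $\Phi^{-k}T$ agree on balls with radii tending to infinity.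

Now fix $\tau\in T$. For each $K$ and all large $m$, $\tau\in T_m$ and the tiles $\tau^{(1)},\dots,\tau^{(K)}$ are the same for $T_m$ as for $T$, so the first $K$ digits agree. Since the tails of the series are uniformly small, $h_{s_p}(\tau,T_m)\to h_{s_p}(\tau,T)$, and $\chi_p(T_m)\to\chi_p(T)$.
\end{proof}

\subsection{Fibers are locally finite}\label{ss:discrete}

\begin{lemma}\label{lem:discrete}
There is a locally finite set $\mathcal D\subset\mathbb R^n$ such that $g(T)=g(T')$, $\tau\in T$, $\tau'\in T'$ imply $\xi(\tau)-\xi(\tau')\in\mathcal D$.
\end{lemma}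

\begin{proof}
Let $y=\xi(\tau)-\xi(\tau')$, and consider on $P_{\mathbb R}=U\oplus P^s$ the linear functional
\[
N(j(\beta)+s)=\beta(y)+h_s(\tau,T)-h_s(\tau',T').
\]
For $p\in L$ the eigenfunction $\chi_p$ factors through $g$, so $\chi_p(T)=\chi_p(T')$, which says $N(p)\in\mathbb Z$. Thus $N$ lies in the dual lattice $L^*=\{N\in(P_{\mathbb R})^*:N(L)\subset\mathbb Z\}$. Moreover $\|N|_{P^s}\|\le2H$, and $N|_U$ is evaluation at $y$. So let $\mathcal D$ be the set of all $y_N$, where $N\in L^*$, $\|N|_{P^s}\|\le2H$, and $y_N\in\mathbb R^n$ is defined by $N(j(\beta))=\beta(y_N)$. If $y_N$ ranges over a bounded set, then $N$ is bounded on the unit balls of $U$ and of $P^s$, and only finitely many elements of $L^*$ remain.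
\end{proof}

For $z\in\hat{\mathbb T}$ say that a tile \emph{occurs over} $z$ if it belongs to some $T\in g^{-1}(z)$. A tile is determined by its type and its control point. Comparing with one fixed tile over $z$, Lemma~\ref{lem:discrete} shows that
\begin{equation}\label{eq:locfin}
\text{for all $r$ and $z$, only finitely many tiles meeting $B_r(0)$ occur over $z$.}
\end{equation}
If two tiles over $z$ contain $0$, their control points differ by an element of $\mathcal D$ of norm at most $2\delta$. Let $C$ be the number of prototiles times the number of elements of $\mathcal D$ of norm at most $2\delta$. Then, for every $z$,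
\begin{equation}\label{eq:C}
\text{at most $C$ tiles that contain $0$ occur over $z$.}
\end{equation}
We will show that $cr(\Phi)\le C$.

\subsection{Boundaries are negligible}\label{ss:boundary}

Write $|A|$ for Lebesgue measure.

\begin{lemma}\label{lem:boundary}
Tile boundaries have Lebesgue measure $0$.
\end{lemma}

\begin{proof}
For $k\ge1$ let $S_{ji}$ be the number of tiles of type $j$ in $\Phi^k(T_i)$ and let $\Delta=|\det\Lambda|^k$. The matrix $S$ is positive; let $\mu$ be its Perron eigenvalue and $r>0$ a right eigenvector. We first show $\mu=\Delta$. The interiors of the tiles of $\Phi^k(T_i)$ are disjoint subsets of the interior of $\Lambda^kT_i$, and the tiles cover $\Lambda^kT_i$, so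
\[
\sum_j|\mathrm{int}\,T_j|\,S_{ji}\le\Delta\,|\mathrm{int}\,T_i|,\qquad\sum_j|T_j|\,S_{ji}\ge\Delta\,|T_i| .
\]
Multiplying by $r_i$ and summing over $i$, we obtain $\mu\le\Delta$ from the first inequality and $\mu\ge\Delta$ from the second.

Let $b_i=|\partial T_i|$, and let $\kappa_i$ be the sum of $|\partial\tau|$ over those $\tau\in\Phi^k(T_i)$ that are contained in the interior of $\Lambda^kT_i$. For $\tau\in\Phi^k(T_i)$ the set $\partial(\Lambda^kT_i)\cap\tau$ is contained in $\partial\tau$, and it is empty if $\tau\subset\mathrm{int}\,\Lambda^kT_i$. So $\Delta b_i\le\sum_jb_jS_{ji}-\kappa_i$. Multiplying by $r_i$ and summing gives $\Delta\sum_ir_ib_i\le\Delta\sum_jb_jr_j-\sum_ir_i\kappa_i$, hence all $\kappa_i=0$. For large $k$ the interior of $\Lambda^kT_i$ contains a ball so large that, by repetitivity, tiles of $\Phi^k(T_i)$ of every type lie in it. So all $b_j=0$.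
\end{proof}

For $\varepsilon\ge0$ let $\bar B_\varepsilon$ be the closed ball of radius $\varepsilon$ about $0$, and let $K_\varepsilon\subset\hat{\mathbb T}$ be the set of $z$ such that for some $T\in g^{-1}(z)$ the ball $\bar B_\varepsilon$ meets the boundary of a tile of $T$.

\begin{lemma}\label{lem:K}
$K_\varepsilon$ is compact, and $\nu(K_\varepsilon)\to0$ as $\varepsilon\to0$.
\end{lemma}

\begin{proof}
Let $Z_\varepsilon$ be the set of $T\in\Omega$ such that $\bar B_\varepsilon$ meets the boundary of a tile of $T$. It is closed. Indeed, let $T_m\in Z_\varepsilon$, $T_m\to T$, with boundary points $x_m\in\bar B_\varepsilon\cap\partial\tau_m$, $\tau_m\in T_m$. For suitable $y_m\to0$ and large $m$ the tile $\tau_m-y_m$ is one of the finitely many tiles of $T$ that meet $\bar B_{\varepsilon+1}$. Along a subsequence it is a fixed tile $\tau\in T$, and a limit point of the $x_m-y_m$ lies in $\partial\tau\cap\bar B_\varepsilon$. So $Z_\varepsilon$ and $K_\varepsilon=g(Z_\varepsilon)$ are compact. Since only finitely many tiles of $T$ lie near $0$, $\bigcap_{\varepsilon>0}Z_\varepsilon=Z_0$. If $z\in\bigcap_{\varepsilon>0}K_\varepsilon$,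 the nested nonempty compact sets $g^{-1}(z)\cap Z_\varepsilon$ have a common point, so $z\in K_0$. Therefore $\bigcap_{\varepsilon>0}K_\varepsilon=K_0$ and $\nu(K_\varepsilon)\to\nu(K_0)$.

It remains to see that $\nu(K_0)=0$. Fix $z$. Since $g^{-1}(z+\iota(v))=g^{-1}(z)-v$, we have $z+\iota(v)\in K_0$ if and only if $v\in\partial\tau$ for some tile $\tau$ that occurs over $z$. By \eqref{eq:locfin} and Lemma~\ref{lem:boundary}, $\{v\in B_1:z+\iota(v)\in K_0\}$, where $B_1=B_1(0)$, has measure $0$. Since $\nu$ is invariant, Fubini's theorem gives
\[
|B_1|\,\nu(K_0)=\int_{B_1}\nu(K_0-\iota(v))\,dv=\int_{\hat{\mathbb T}}\bigl|\{v\in B_1:z+\iota(v)\in K_0\}\bigr|\,d\nu(z)=0.\qedhere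
\]
\end{proof}

\subsection{Counting near the origin}\label{ss:count}

If $\chi$ is a continuous eigenfunction with eigenvalue $\beta$, then $\chi\circ\Phi$ and $\chi\circ\Phi^{-1}$ are continuous eigenfunctions with eigenvalues $\beta\circ\Lambda$ and $\beta\circ\Lambda^{-1}$. Since $g(T)=g(T')$ if and only if all continuous eigenfunctions agree at $T$ and $T'$, this condition is equivalent to $g(\Phi(T))=g(\Phi(T'))$. So $\Phi$ induces a homeomorphism $\hat\Phi$ of $\hat{\mathbb T}$ with $g\Phi=\hat\Phi g$, and $\hat\Phi(z+\iota(v))=\hat\Phi(z)+\iota(\Lambda v)$. Consequently $\hat\Phi_*\nu$ is invariant under the dense subgroup $\iota(\mathbb R^n)$, hence under all translations, and $\hat\Phi_*\nu=\nu$ by uniqueness of Haar measure.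

\begin{proof}[Conclusion of the proof of \textup{(c)}$\Rightarrow$\textup{(a)}]
Let $[T]_r$ be the set of tiles of $T$ that meet $\bar B_r$. With $C$ from \eqref{eq:C}, let $A_r$ be the set of $z\in\hat{\mathbb T}$ for which there are $T_0,\dots,T_C\in g^{-1}(z)$ with $[T_0]_r,\dots,[T_C]_r$ pairwise distinct. The sets $A_r$ increase with $r$.

Suppose $cr(\Phi)>C$. Then almost every fiber contains $C+1$ distinct tilings, and any two of these differ on all sufficiently large balls about $0$, so $\bigcup_rA_r$ has full measure. Outer measure is continuous along increasing sequences, so $\nu^*(A_r)>\frac12$ for some $r$; we fix it.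

Let $\varepsilon>0$ and choose $k$ with $\Lambda^{-k}\bar B_r\subset\bar B_\varepsilon$. If tilings $T,T'\in\Omega$ satisfy $[\Phi^{-k}T]_\varepsilon=[\Phi^{-k}T']_\varepsilon$, then $\Phi^{-k}T$ and $\Phi^{-k}T'$ agree on $\Lambda^{-k}\bar B_r$, so $[T]_r=[T']_r$. Therefore, if $T_0,\dots,T_C$ are as in the definition of $A_r$ for a point $z$, the tilings $\Phi^{-k}T_0,\dots,\Phi^{-k}T_C$ show that $\hat\Phi^{-k}(z)\in A_\varepsilon$. So $\hat\Phi^{-k}(A_r)\subset A_\varepsilon$, and since $\hat\Phi$ preserves $\nu$,
\[
\nu^*(A_\varepsilon)>\tfrac12\qquad\text{for every }\varepsilon>0 .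
\]

By Lemma~\ref{lem:K} choose $\varepsilon>0$ with $\nu(K_\varepsilon)<\frac12$. Then there is $z\in A_\varepsilon\setminus K_\varepsilon$; take corresponding $T_0,\dots,T_C\in g^{-1}(z)$. Any tile of $T_i$ that meets the connected set $\bar B_\varepsilon$ has no boundary point in it, so it contains $\bar B_\varepsilon$ in its interior. Since interiors are disjoint, there is exactly one such tile $\tau_i$, and $[T_i]_\varepsilon=\{\tau_i\}$. So $\tau_0,\dots,\tau_C$ are $C+1$ distinct tiles that contain $0$ and occur over $z$, contrary to \eqref{eq:C}. Hence $cr(\Phi)\le C<\infty$, and Theorem~\ref{thm:C} is proved.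
\end{proof}

\section{Multiplicities and the family \texorpdfstring{$\Phi_c$}{Phi}}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
One implication is Theorem~\ref{thm:B}. Conversely, assume the Pisot property. Let $\mathcal E$ be the set of eigenvalues of $\Lambda$ on $\mathbb R^n$. Let $X_2\subset X$ be the sum of the primary components of $\Lambda|_X$ for those irreducible factors over $\mathbb Q$ of its characteristic polynomial that have no root in $\mathcal E$. We verify (c) of Theorem~\ref{thm:C} with $Y=X_2$.

For $\lambda\in\mathbb C$ let $X(\lambda)$ be the generalized eigenspace of $\Lambda$ on $X\otimes\mathbb C$. Since $\pi$ is onto and commutes with $\Lambda$, its complexification maps $X(\lambda)$ onto the generalized eigenspace of $\Lambda$ on $\mathbb C^n$ for $\lambda$. If $\lambda\in\mathcal E$, both have the same dimension by hypothesis, so $\pi$ is injective on $X(\lambda)$. If $\lambda\notin\mathcal E$, then $\pi(X(\lambda))=0$. Since $\ker\pi$ is $\Lambda$-invariant, its complexification is the direct sum of its intersections with the $X(\lambda)$. Hence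
\[
(\ker\pi\cap X^{ns})\otimes\mathbb C=\bigoplus_{\lambda\notin\mathcal E,\ |\lambda|\ge1}X(\lambda).
\]
By the Pisot property, a number of modulus $\ge1$ that is conjugate to an element of $\mathcal E$ lies in $\mathcal E$. So the sum runs over the $\lambda$ with $|\lambda|\ge1$ that are conjugate to no element of $\mathcal E$, and it equals $(X_2\otimes\mathbb R)^{ns}\otimes\mathbb C$.
\end{proof}

\begin{remark}\label{rem:dim1}
For $n=1$ and interval tiles the hypothesis of Corollary~\ref{cor:D} holds automatically. Let $\Lambda$ be multiplication by $\lambda$. The tile lengths form a positive left eigenvector of the substitution matrix for the Perron eigenvalue $|\lambda|$. This eigenvalue is simple, so the lengths lie in $t\,\mathbb Q(\lambda)$ for some $t\in\mathbb R$. Thus $X\subset t\,\mathbb Q(\lambda)$, and since $X\ne0$ is invariant under multiplication by $\lambda$, $X=t\,\mathbb Q(\lambda)$. On this space $\Lambda$ has the minimal polynomial of $\lambda$ as characteristic polynomial, so $\lambda$ is simple.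
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:E}]
The family is that of Section~\ref{sec:example}; it is primitive, FLC, and nonperiodic by Lemma~\ref{lem:nonper}. The expansion and the substitution matrix do not depend on $c$. Neither do the combinatorics: by the shear, $\Phi_c^m(Q_{i,e})=T_{\theta^m(i),\psi^m(e)}$ is for every $c$ the same array of labeled squares. For irrational $c$ we have $cr(\Phi_c)=\infty$ by Theorem~\ref{thm:A}. For rational $c$ the group $E$ spans $(\mathbb R^2)^*$ by Lemma~\ref{lem:rational}, so $cr(\Phi_c)<\infty$ by Theorem~\ref{thm:C}.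
\end{proof}

\begin{thebibliography}{9}

\bibitem{PSC}
\emph{On the Pisot Substitution Conjecture},
\url{https://www.irif.fr/~berthe/Articles/AkiyamaBargeBertheLeeSiegel.pdf}.

\bibitem{Sol}
B.~Solomyak,
\emph{Nonperiodicity implies unique composition for self-similar translationally finite tilings},
Discrete Comput. Geom. \textbf{20} (1998).

\end{thebibliography}

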